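# Powers of posets: when is $A^C\cong B^D$ explained by the law of exponents?

## 1. The guess that every isomorphism of powers has a refinement, tested on antichains, chains and products

For posets $E$ and $X$ let $E^X$ be the set of order-preserving maps $f:X\to E$, ordered pointwise: $f\le g$ iff $f(x)\le g(x)$ for all $x\in X$. Products of posets carry the coordinatewise order. A map $f\in (E^X)^{Y\times Z}$ is the same thing as the map $F(x,y,z)=f(y,z)(x)$ of three variables, and so for all posets
$$(E^X)^{Y\times Z}\;\cong\; E^{X\times Y\times Z}\;\cong\;(E^Y)^{X\times Z}.\tag{1}$$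

This is the law of exponents. It produces isomorphisms $A^C\cong B^D$ with $A\not\cong B$ and $C\not\cong D$.

**Definition (refinement).** Let $A^C\cong B^D$. A *refinement* is a quadruple of posets $E,X,Y,Z$ with
$$A\cong E^X,\qquad B\cong E^Y,\qquad C\cong Y\times Z,\qquad D\cong X\times Z .$$

The first guess is that there is no other source of such isomorphisms: whenever $A^C\cong B^D$, a refinement exists. Let us test this.

*Finite antichains.* Let $A,B,C,D$ be antichains with $a,b\ge 2$ and $c,d\ge 1$ elements. All maps $C\to A$ are order-preserving, and $A^C$ is an antichain with $a^c$ elements. So the hypothesis is $a^c=b^d$. Let $z=\gcd(c,d)$, $c=yz$, $d=xz$ with $x,y$ coprime. For each prime $\ell$ the exponents $v_\ell$ satisfy $y\,v_\ell(a)=x\,v_\ell(b)$. Hence $x\mid v_\ell(a)$, $y\mid v_\ell(b)$ and $v_\ell(a)/x=v_\ell(b)/y$. So $a=e^x$ and $b=e^y$ for an integer $e$, and antichains with $e,x,y,z$ elements form a refinement. For instance $4^3=8^2$ has $e=2$, $x=2$, $y=3$, $z=1$.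

*Chains.* Let $\mathbf n$ be the $n$-element chain. A map $\mathbf n\to\mathbf 2$ is given by the up-set where it takes the value $1$, so $\mathbf 2^{\mathbf n}\cong\mathbf{n+1}$. Hence $\mathbf 3^{\mathbf 3}\cong\mathbf 2^{\mathbf 2\times\mathbf 3}\cong\mathbf 4^{\mathbf 2}$ (each has $10$ elements), with refinement $E=\mathbf 2$, $X=\mathbf 2$, $Y=\mathbf 3$, $Z=\mathbf 1$.

*Infinite antichains.* Here the guess fails. Let $A,B$ be antichains with $2$ and $3$ elements and let $C=D$ be a countably infinite antichain. Then $A^C$ and $B^D$ are antichains of the same cardinality $2^{\aleph_0}=3^{\aleph_0}$. Suppose there were a refinement. Then $X\neq\emptyset$, so $E$ embeds in $E^X\cong A$ by constant maps. Thus $E$ is an antichain with at most two elements, and exactly two because $|E^X|=2$. A monotone map from $Y$ to an antichain is constant on each connected component of $Y$ and otherwise arbitrary, so $|E^Y|=2^k$ with $k$ the number of components. This is never $3$.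

Counting has destroyed the structure here, so ask that $A^C$ be a lattice. One more test is then needed, and it uses a fact that will serve us all the time. Recall that a poset is *connected* if it is nonempty and any two of its elements are joined by a *fence*, a finite sequence whose consecutive terms are comparable. A monotone image of a connected poset is connected.

**Lemma 1 (powers that are lattices).** Let $X\neq\emptyset$ and let $E^X$ be a lattice with more than one element.

(a) $E$ is a lattice with $|E|\ge2$, the operations of $E^X$ are pointwise, every evaluation $f\mapsto f(x)$ is a surjective lattice homomorphism, and the constant maps form a sublattice of $E^X$ isomorphic to $E$.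

(b) If $X=X_1\sqcup X_2$ with $X_1,X_2\ne\emptyset$ and no comparabilities between them, then $E^X\cong E^{X_1}\times E^{X_2}$, and both factors have more than one element.

*Proof.* If $|E|\le 1$ then $|E^X|\le1$, so $|E|\ge 2$. For $a\in E$ let $\bar a$ be the constant map with value $a$. Given $a,b\in E$ let $f=\bar a\vee\bar b$ in $E^X$, and fix $x\in X$. Then $f(x)\ge a,b$. If $e\ge a,b$, then $\bar e\ge f$, so $e\ge f(x)$. Hence $a\vee b=f(x)$ exists. Meets are dual, so $E$ is a lattice. For $f,g\in E^X$ the map $x\mapsto f(x)\vee g(x)$ is order-preserving, so it is the join of $f$ and $g$ in $E^X$; dually for meets. So the operations are pointwise, and evaluations are homomorphisms, surjective because of the constants. Part (b) is clear: a map is monotone on $X$ iff its two restrictions are. $\square$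

**Example 2 (products).** Let $A=\mathbf2\times\mathbf2$, $B=\mathbf2\times\mathbf3$, and let $C=D$ be the poset of finite subsets of $\mathbb N$ under inclusion. It is connected, since it has a least element. Recording separately whether $0$ belongs to a set gives $C\cong\mathbf 2\times C$. Since $\mathbf3\cong\mathbf2^{\mathbf2}$, we get $\mathbf3^C\cong\mathbf2^{\mathbf2\times C}\cong\mathbf2^C$, and so
$$A^C\cong\mathbf2^C\times\mathbf2^C\cong\mathbf2^C\times\mathbf3^C\cong B^C .$$
There is no refinement. Suppose $A\cong E^X$, $B\cong E^Y$, $C\cong Y\times Z\cong X\times Z$. Then $X$ is connected, as a monotone image of $C$. By Lemma 1, $E$ is a lattice with at least two elements, sitting in $E^X\cong\mathbf2\times\mathbf2$ as the constant maps; so $2\le|E|\le4$.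

* If $|E|=2$, then $E^X=\mathbf 2^X$. Take the two complementary elements of $\mathbf2\times\mathbf2$ other than $0,1$. As maps $X\to\mathbf 2$ they take the value $1$ on two nonempty up-sets that partition $X$. No element of one is comparable to an element of the other, contradicting connectedness.
* If $|E|=3$, then $E$ is a chain $0<m<1$. The constant $\bar m$ is neither least nor greatest in $E^X\cong\mathbf2\times\mathbf2$, so it has a complement $n$. Pointwise this says $n(x)\vee m=1$ and $n(x)\wedge m=0$, which is impossible in the chain.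
* If $|E|=4$, all elements of $E^X$ are constant and $E\cong\mathbf2\times\mathbf2$. Then $6=|B|=|E^Y|=|\mathbf2^Y|^2$, and $6$ is not a square.

So the guess fails even for finite lattices $A,B$ and connected exponents. But the isomorphism above was glued from the two isomorphisms $\mathbf2^C\cong\mathbf2^C$ and $\mathbf2^C\cong\mathbf3^C$, each of which does have a refinement. This suggests forbidding products.

## 2. The theorem for directly indecomposable lattices

**Definition.** A lattice is *directly indecomposable* if it has more than one element and is not isomorphic to a direct product of two lattices each having more than one element.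

Every chain with at least two elements is directly indecomposable, since a product of two lattices with more than one element contains incomparable elements. The lattice $\mathbf 2\times\mathbf 2$ is not.

Problem 12.1(iii) of Jónsson–McKenzie, as quoted in "Was Gelfand Right? The Many Loves of Lattice Theory", asks for counterexamples to refinement, or a proof that none exist, when $A^C$ is a directly indecomposable lattice. There are none, and more is true: the given isomorphism is itself the one in (1).

**Theorem 3.** Let $A,B,C,D$ be posets and $\Phi:A^C\to B^D$ an isomorphism, where $A^C$ is a directly indecomposable lattice. Then there are posets $E,X,Y,Z$ and isomorphisms $\mathsf a:A\cong E^X$, $\mathsf b:B\cong E^Y$, $C\cong Y\times Z$, $D\cong X\times Z$. They can be chosen so that, after identifying $C=Y\times Z$ and $D=X\times Z$,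
$$\mathsf a\bigl(f(y,z)\bigr)(x)=\mathsf b\bigl(\Phi(f)(x,z)\bigr)(y)\qquad(f\in A^C,\ x\in X,\ y\in Y,\ z\in Z).\tag{2}$$

The proof uses the axiom of choice, through Stone spaces. Sections 3 to 10 prove the theorem; Section 11 treats uniqueness and finitely many factors.

**Standing notation.** Let $L=A^C$. For $f\in L$ we write $f(c)\in A$ for its values and $f[d]:=\Phi(f)(d)\in B$. So round brackets evaluate in $A$ and square brackets evaluate in $B$. For $a\in A$ let $\bar a\in L$ be the element with $\bar a(c)=a$ for all $c$; for $b\in B$ let $\tilde b\in L$ be the element with $\tilde b[d]=b$ for all $d$. Since $|L|>1$, $C\neq\emptyset$ and $D\ne\emptyset$. By Lemma 1, $A$ and $B$ are lattices with at least two elements, the operations of $L$ are pointwise in both senses, and $C$ and $D$ are connected, because otherwise $L$ would decompose. The hypotheses are symmetric under $(A,C,\Phi)\leftrightarrow(B,D,\Phi^{-1})$, and "symmetrically" always refers to this exchange.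

## 3. Finite distributive lattices, and where prime filters run out

Suppose $A,C,B,D$ are finite and $A$ is distributive. By Birkhoff's theorem $A\cong\mathbf 2^P$ for a finite poset $P$, and $P$ is determined up to isomorphism by $\mathbf2^P$. Then $L\cong\mathbf2^{P\times C}$ is distributive. So is $B$, being isomorphic to the sublattice of constants of $B^D\cong L$; write $B\cong\mathbf2^Q$. Hence $P\times C\cong Q\times D$. This poset is connected by Lemma 1(b), as $L$ is indecomposable. Hashimoto's refinement theorem says that two direct decompositions of a connected poset have a common refinement: there are $W,X,Y,Z$ with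
$$P\cong W\times X,\quad C\cong Y\times Z,\quad Q\cong W\times Y,\quad D\cong X\times Z .$$
With $E=\mathbf2^W$ we get $A\cong E^X$ and $B\cong E^Y$, as desired.

So the natural plan is to represent $L$ by a poset $S$ of points, to see $S$ as $P\times C$ and as $Q\times D$, and to refine. The points $p\in P$ are homomorphisms $A\to\mathbf 2$ (prime filters). The plan stops at two precise places.

*There may be no points.* Let $M_3=\{0,a,b,c,1\}$ with three atoms whose pairwise meets are $0$ and joins are $1$. A homomorphism onto $\mathbf2$ sends at most one atom to $1$ (pairwise meets are $0$) and at most one atom to $0$ (pairwise joins are $1$). There are three atoms, so there is no such homomorphism.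

*There may be too many points.* Let $C=\mathbb N$ with its usual order. Then $\mathbf2^{\mathbb N}$ is the chain of up-sets $\emptyset\subset\dots\subset{\uparrow}1\subset{\uparrow}0$. Its prime filters are $\{{\uparrow}m:m\le n\}$, one for each $n\in\mathbb N$ (evaluation at $n$), and also the filter of all nonempty up-sets, a point $\infty$ that is not in $\mathbb N$. Now compare $A=\mathbf2^{\mathbb N}$, $C=\mathbf1$ with $B=\mathbf2$, $D=\mathbb N$. The two product pictures of the points of the same lattice are $\mathbb N\cup\{\infty\}$ and $\mathbb N$. They agree only on a dense subset, so a refinement theorem for honest products does not apply.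

The proof replaces homomorphisms to $\mathbf2$ by complemented congruences, which exist in enough supply on any power. It then carries out the refinement of products on a dense open set only. The following dictionary predicts each step. If the theorem is true, then $L=E^{X\times Y\times Z}$, and a typical point should be a quadruple $(e,x,y,z)$, with $P$-coordinate $(e,x)$, $C$-coordinate $(y,z)$, $Q$-coordinate $(e,y)$ and $D$-coordinate $(x,z)$. Our task is to recover $x,y,z$ from the two ways of splitting the points. The dictionary is only a guide and is never used in the proof.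

## 4. Complemented congruences as regions, and up-regions

Let $M$ be a lattice. Its congruences form a lattice $\mathrm{Con}\,M$, with intersection as meet. A pair lies in $\theta\vee\eta$ iff it is joined by a finite chain of steps, each in $\theta$ or in $\eta$. By the Funayama–Nakayama theorem $\mathrm{Con}\,M$ is distributive. Hence complements are unique when they exist, and the complemented elements form a Boolean algebra. We write $0$ and $1$ for the least congruence (equality) and the largest one.

**Definition (region).** A *region* $u$ of $M$ is a complemented element of $\mathrm{Con}\,M$; the congruence is written $\equiv_u$. Regions are ordered by $u\le v\iff{\equiv_v}\subseteq{\equiv_u}$.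

Think of $M$ as a lattice of functions and of $f\equiv_ug$ as "$f=g$ on $u$": a larger region gives a finer congruence. The regions form a Boolean algebra $\mathcal B(M)$ in which $\equiv_{u\vee v}$ is ${\equiv_u}\cap{\equiv_v}$, $\equiv_{u\wedge v}$ is the join ${\equiv_u}\vee{\equiv_v}$, $\equiv_{u^\perp}$ is the complement of $\equiv_u$, $\equiv_1$ is equality and $\equiv_0$ is the full congruence.

Write "$f\le g$ on $u$" if $f\wedge g\equiv_uf$, i.e. if $f\le g$ holds in the lattice $M/{\equiv_u}$. Such an inequality passes to smaller regions. If $u_1\vee\dots\vee u_n=1$ and $f\le g$ on each $u_i$, then $f\wedge g=f$, so $f\le g$.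

**Definition (up-region).** A region $u$ is an *up-region* if for all $f\le g$ in $M$ there is $h\in M$ with $h\equiv_ug$ and $h\equiv_{u^\perp}f$. The set of up-regions is $R(M)$, and $\mathcal K(M)$ is the Boolean subalgebra of $\mathcal B(M)$ generated by $R(M)$.

So on an up-region one may raise $f$ to $g$ and leave $f$ alone elsewhere. The element $h$ is unique, because ${\equiv_u}\cap{\equiv_{u^\perp}}$ is equality, and $f\le h\le g$: on $u$ we have $f\le g\equiv h$, on $u^\perp$ we have $h\equiv f\le g$, and $u\vee u^\perp=1$.

*Example.* Let $M=\mathbf3=\{0<1<2\}$. A congruence is given by the set of edges it collapses, so there are four regions. Let $u$ be the region whose congruence collapses only $1<2$; then $\equiv_{u^\perp}$ collapses only $0<1$. For $f\le g$ with $f\le1\le g$ the element $h=1$ serves if $f<g$, and $h=f$ serves if $f=g$; the pairs $f\le g$ with $f<g$ all satisfy $f\le1\le g$. So $u\in R(\mathbf3)$. But $u^\perp\notin R(\mathbf3)$: for $f=0$, $g=2$ we would need $h\equiv_{u^\perp}2$, i.e. $h=2$, and $h\equiv_u0$, i.e. $h=0$. So $R(\mathbf3)=\{0,u,1\}$,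 and $\mathcal K(\mathbf3)$ has four elements.

*Example.* $M_3$ has only two congruences. Indeed $a\equiv0$ gives $b\equiv1$ and $c\equiv1$ (join with $b$, with $c$), so $0=b\wedge c\equiv1$. Dually $a\equiv1$ gives $0\equiv 1$. By symmetry of the atoms this covers all ways to identify two comparable elements, and identifying $f,g$ identifies $f\wedge g$ with both. So $R(M_3)=\{0,1\}$: there is one point, where prime filters gave none.

**Lemma 4.** $R(M)$ is a sublattice of $\mathcal B(M)$ containing $0$ and $1$.

*Proof.* For $u=0$ take $h=f$, for $u=1$ take $h=g$. Let $u,v\in R(M)$, $f\le g$, and let $h_u,h_v$ serve $f\le g$ for $u,v$. Recall $f\le h_u,h_v\le g$.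

The element $h_u\vee h_v$ serves for $u\vee v$. Indeed $h_u\vee h_v\equiv_ug\vee h_v=g$, and likewise $h_u\vee h_v\equiv_vg$; so the two agree modulo $\equiv_{u\vee v}$. Also $h_u\vee h_v\equiv_{u^\perp}f\vee h_v=h_v\equiv_{v^\perp}f$, and ${\equiv_{u^\perp}}\vee{\equiv_{v^\perp}}$ is the congruence of $u^\perp\wedge v^\perp=(u\vee v)^\perp$.

The element $h_u\wedge h_v$ serves for $u\wedge v$. Indeed $h_u\wedge h_v\equiv_ug\wedge h_v=h_v\equiv_vg$, and ${\equiv_u}\vee{\equiv_v}$ is $\equiv_{u\wedge v}$. Also $h_u\wedge h_v\equiv_{u^\perp}f\wedge h_v=f$ and likewise modulo $\equiv_{v^\perp}$; the intersection of these congruences belongs to $u^\perp\vee v^\perp=(u\wedge v)^\perp$. $\square$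

**Lemma 5.** If $u,u^\perp\in R(M)$, then $M\cong M/{\equiv_u}\times M/{\equiv_{u^\perp}}$ canonically. Conversely, the two kernels of a direct decomposition of $M$ are $\equiv_u,\equiv_{u^\perp}$ with $u,u^\perp\in R(M)$.

*Proof.* The canonical map is an injective homomorphism, since ${\equiv_u}\cap{\equiv_{u^\perp}}$ is equality. For surjectivity let $f,g\in M$ and $m=f\wedge g$. As $u\in R(M)$ and $m\le f$, there is $h_1$ with $h_1\equiv_uf$, $h_1\equiv_{u^\perp}m$. As $u^\perp\in R(M)$ and $m\le g$, there is $h_2$ with $h_2\equiv_{u^\perp}g$, $h_2\equiv_um$. Then $h_1\vee h_2\equiv_uf\vee m=f$ and $h_1\vee h_2\equiv_{u^\perp}m\vee g=g$.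

Conversely let $M=M_1\times M_2$. (If the factors are only known to be posets, they are lattices: for $a,a'\in M_1$ and any $b\in M_2$ let $(j,b')=(a,b)\vee(a',b)$. Then $j\ge a,a'$, and if $e\ge a,a'$ then $(e,b)\ge(j,b')$, so $e\ge j$; dually for meets.) The two kernels intersect in equality, and their join is full, via $(a,b),(a,b'),(a',b')$. So they are complementary. For $f\le g$ the elements $(g_1,f_2)$ and $(f_1,g_2)$ show that both regions are up-regions. $\square$

## 5. Up-regions of a power: $R(N^J)\cong R(N)^J$

This section computes the up-regions of a power from those of the base. Let $M=N^J$ with $N$ a lattice and $J\ne\emptyset$ a poset; the operations of $M$ are pointwise. Let $\alpha_j$ be the kernel of evaluation at $j$, so $N\cong M/\alpha_j$, and congruences of $N$ correspond to congruences of $M$ containing $\alpha_j$.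

**Definition (trace).** For $u\in\mathcal B(M)$ the *trace* $u(j)\in\mathcal B(N)$ is the region with
$$f(j)\equiv_{u(j)}g(j)\iff(f,g)\in{\equiv_u}\vee\alpha_j .$$

By distributivity, $\theta\mapsto\theta\vee\alpha_j$ is a lattice homomorphism of $\mathrm{Con}\,M$ onto the interval $[\alpha_j,1]$, preserving least and largest elements. So it carries complemented elements to complemented elements, and $u\mapsto u(j)$ is a well-defined Boolean homomorphism $\mathcal B(M)\to\mathcal B(N)$. In particular $f\equiv_ug$ implies $f(j)\equiv_{u(j)}g(j)$.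

**Lemma 6.** $f\equiv_ug$ iff $f(j)\equiv_{u(j)}g(j)$ for all $j$. Hence $u\le v$ iff $u(j)\le v(j)$ for all $j$, and $u=0$ iff all $u(j)=0$.

*Proof.* Put $\gamma={\equiv_u}$, $\gamma^*={\equiv_{u^\perp}}$, $\hat\gamma=\bigcap_j(\gamma\vee\alpha_j)$. The claim is $\hat\gamma=\gamma$. First,
$$\hat\gamma\cap\gamma^*\subseteq\bigcap_j\bigl((\gamma\vee\alpha_j)\cap(\gamma^*\vee\alpha_j)\bigr)=\bigcap_j\bigl((\gamma\cap\gamma^*)\vee\alpha_j\bigr)=\bigcap_j\alpha_j=0 .$$
So $\hat\gamma=\hat\gamma\cap(\gamma\vee\gamma^*)=(\hat\gamma\cap\gamma)\vee(\hat\gamma\cap\gamma^*)=\gamma$. For the second claim, $u\le v$ implies $u(j)\le v(j)$ because the trace is a homomorphism. If $u(j)\le v(j)$ for all $j$, then $f\equiv_vg$ gives $f(j)\equiv_{v(j)}g(j)$, hence $f(j)\equiv_{u(j)}g(j)$, for all $j$, and so $f\equiv_ug$; thus $u\le v$. The last claim is the case $v=0$. $\square$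

**Proposition 7.** $u\mapsto(u(j))_{j\in J}$ is an isomorphism $R(N^J)\cong R(N)^J$.

*Proof.* **Step 1.** *We show that traces of an up-region are up-regions and increase with $j$.* Let $u\in R(M)$ and $a\le b$ in $N$. For the constant maps $\bar a\le\bar b$ take $h$ with $h\equiv_u\bar b$, $h\equiv_{u^\perp}\bar a$. Then $h(j)\equiv_{u(j)}b$ and $h(j)\equiv_{u(j)^\perp}a$, so $u(j)\in R(N)$. Let $j\le j'$. On the region $u(j)\wedge u(j')^\perp$ we have $b\equiv h(j)\le h(j')\equiv a$. So this region identifies $a$ and $b$ whenever $a\le b$. Comparing arbitrary elements with their meet, it identifies everything, so it is $0$. That is $u(j)\le u(j')$. So the map goes into $R(N)^J$, and by Lemma 6 it is an order embedding.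

**Step 2.** *We show surjectivity, by building the region from its traces.* Let $(w_j)\in R(N)^J$. Define congruences of $M$: $f\,\gamma\,g$ iff $f(j)\equiv_{w_j}g(j)$ for all $j$, and $f\,\gamma'\,g$ iff $f(j)\equiv_{w_j^\perp}g(j)$ for all $j$. Clearly $\gamma\cap\gamma'=0$. Given $f\le g$ in $M$, let $h(j)\in N$ be the element with $h(j)\equiv_{w_j}g(j)$ and $h(j)\equiv_{w_j^\perp}f(j)$. We claim that $h$ is monotone. Let $j\le j'$, so $w_j\le w_{j'}$.

* On $w_j$: $h(j)\equiv g(j)\le g(j')\equiv h(j')$.
* On $w_{j'}^\perp$ (which is $\le w_j^\perp$): $h(j)\equiv f(j)\le f(j')\equiv h(j')$.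
* On $w_{j'}\wedge w_j^\perp$: $h(j)\equiv f(j)\le g(j')\equiv h(j')$.

These three regions have join $1$, so $h(j)\le h(j')$. Hence $h\in M$, with $h\,\gamma\,g$ and $h\,\gamma'\,f$. In particular $(f,g)\in\gamma\vee\gamma'$ for all $f\le g$; comparing arbitrary elements with their meet gives $\gamma\vee\gamma'=1$. So $\gamma={\equiv_u}$ and $\gamma'={\equiv_{u^\perp}}$ for a region $u$, and the elements $h$ show $u\in R(M)$.

It remains to see $u(j)=w_j$. Both $\gamma$ and $\alpha_j$ lie in the congruence $\{(f,g):f(j)\equiv_{w_j}g(j)\}$, hence so does $\gamma\vee\alpha_j$, which says $u(j)\ge w_j$. In the same way $\gamma'$ gives $u(j)^\perp=u^\perp(j)\ge w_j^\perp$. So $u(j)=w_j$. $\square$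

*Example.* $\mathbf3=\mathbf2^{\mathbf2}$ and $R(\mathbf2)=\{0,1\}$, so $R(\mathbf3)\cong\mathbf2^{\mathbf2}\cong\mathbf3$, as found in Section 4. For $M_3^C$ the up-regions are the up-sets of $C$.

## 6. The Stone space of $L$ and its two dense product charts

We now apply this to $L=A^C\cong B^D$. Put $K=R(L)$. A region $u$ of $L$ has traces $u(c)\in\mathcal B(A)$ for $c\in C$ and, through $\Phi$, traces $u[d]\in\mathcal B(B)$ for $d\in D$. By Proposition 7, $K\cong R(A)^C$ via $u\mapsto(u(c))_c$ and $K\cong R(B)^D$ via $u\mapsto(u[d])_d$. Since $L$ is directly indecomposable, Lemma 5 gives the only form in which indecomposability will be used from now on: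
$$\text{if }u,v\in K,\ u\wedge v=0,\ u\vee v=1,\ \text{ then }u\in\{0,1\}.\tag{3}$$
(Here $v=u^\perp$, so $L$ is the product of its quotients by $\equiv_u$ and $\equiv_{u^\perp}$, and one of these has a single element.)

**Indicator regions.** For an up-set $U\subseteq C$ let $\chi^C_U\in K$ have trace $1$ at $c\in U$ and $0$ at $c\notin U$; define $\chi^D_V$ for up-sets $V\subseteq D$ in the same way with the square-bracket traces. Let
$$\kappa_c=\chi^C_{\uparrow c}\wedge\bigl(\chi^C_{\uparrow c\setminus\{c\}}\bigr)^\perp\in\mathcal K(L).$$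
Its trace is $1$ at $c$ and $0$ elsewhere. For $u\in\mathcal B(L)$ the region $u\wedge\kappa_c$ has trace $u(c)$ at $c$ and $0$ elsewhere, so Lemma 6 gives
$$f\equiv g\text{ on }u\wedge\kappa_c\iff f(c)\equiv_{u(c)}g(c);\qquad{\equiv_{\kappa_c}}=\alpha_c:=\ker\bigl(f\mapsto f(c)\bigr).\tag{4}$$
Symmetrically there are $\lambda_d\in\mathcal K(L)$ with ${\equiv_{\lambda_d}}=\beta_d:=\ker(f\mapsto f[d])$. So $\alpha_c\vee\beta_d={\equiv_{\kappa_c\wedge\lambda_d}}$.

**Points.** Recall that the Stone space of a Boolean algebra is the set of its homomorphisms to $\{0,1\}$, with the sets $\{s:s(u)=1\}$ as a basis of clopen sets. It is Hausdorff, and $\{s:s(u)=1\}$ is empty only for $u=0$. Let $S$ be the Stone space of $\mathcal K(L)$; we identify $u\in\mathcal K(L)$ with the clopen set $\{s:s(u)=1\}$. Order $S$ by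
$$s\le s'\iff s(u)\le s'(u)\text{ for all }u\in K .$$
This is antisymmetric because $K$ generates $\mathcal K(L)$. Let $P$ and $Q$ be the Stone spaces of $\mathcal K(A)$ and $\mathcal K(B)$, ordered likewise using $R(A)$ and $R(B)$. They are nonempty since $|A|,|B|\ge2$. Give $C$ and $D$ the discrete topology.

**Lemma 8.** For $p\in P$, $c\in C$ put $(p,c)(u)=p(u(c))$. This embeds $P\times C$ in $S$ as a dense open subspace. The set $P\times\{c\}$ is the clopen set $\kappa_c$, and $(p,c)\le(p',c')$ iff $p\le p'$ and $c\le c'$. The same holds for $Q\times D\subseteq S$, with $Q\times\{d\}=\lambda_d$.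

*Proof.* By symmetry we treat $P\times C$.

*Topology.* The trace at $c$ maps $K$ onto $R(A)$, because constant families lie in $R(A)^C$. So it maps the generated Boolean algebra $\mathcal K(L)$ onto $\mathcal K(A)$. Also $u(c)=0$ iff $u\wedge\kappa_c=0$, by Lemma 6. So $p\mapsto(p,c)$ is injective and continuous into $S$, with values in $\kappa_c$ because $\kappa_c(c)=1$. If $s\in\kappa_c$ and $u(c)=v(c)$, then the symmetric difference of $u$ and $v$ is disjoint from $\kappa_c$, so $s(u)=s(v)$. Hence $s$ factors through the trace at $c$, i.e. $s=(p,c)$ for some $p$. So the image is $\kappa_c$. A clopen set of $P$ is $u(c)$ for some $u\in\mathcal K(L)$, and its image is $u\wedge\kappa_c$, so the map is a homeomorphism onto $\kappa_c$. For $c\ne c'$ all traces of $\kappa_c\wedge\kappa_{c'}$ vanish, so $\kappa_c\wedge\kappa_{c'}=0$. Thus $P\times C$ is an open subspace.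

*Density.* If $0\ne u\in\mathcal K(L)$, some $u(c)\ne0$ by Lemma 6, so there is $p$ with $p(u(c))=1$, i.e. $(p,c)\in u$.

*Order.* If $p\le p'$ and $c\le c'$, then for $u\in K$ we have $p(u(c))\le p(u(c'))\le p'(u(c'))$, since $u(c)\le u(c')$ and $u(c')\in R(A)$. Conversely let $(p,c)\le(p',c')$. Testing on $\chi^C_{\uparrow c}$ gives $1\le p'(\chi^C_{\uparrow c}(c'))$, so $c'\ge c$. Testing on the element of $K$ with constant trace $w\in R(A)$ gives $p(w)\le p'(w)$. $\square$

*Example.* Take $A=\mathbf2^{\mathbb N}$, $C=\mathbf1$, $B=\mathbf2$, $D=\mathbb N$ as in Section 3. Here $K$ is the lattice of up-sets of $\mathbb N$, and $\mathcal K(L)$ is the algebra of finite and cofinite sets. So $S=\mathbb N\cup\{\infty\}$, where $\infty$ sends exactly the cofinite sets to $1$. The chart $P\times C$ is all of $S$, and $Q\times D$ is $\mathbb N$.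

Finally, for $c\in C$ let $r_c:K\to K$ be given by $(r_cu)(c')=u(c)$ for all $c'$, and for $d\in D$ let $s_d:K\to K$ be given by $(s_du)[d']=u[d]$ for all $d'$. Both are well defined by Proposition 7.

## 7. Moves along the two charts and the exchange lemma

The following setting keeps only what the next lemma needs. It will be used twice, the second time with a discrete space.

**Setting.** $S$ is a topological space with a partial order; $P,Q$ are partially ordered Hausdorff spaces; $C,D$ are connected posets with the discrete topology. $P\times C$ and $Q\times D$ are (identified with) dense open subspaces of $S$, and the product topologies and product orders are the induced ones. Put $T=(P\times C)\cap(Q\times D)$, which is open and dense in $S$.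

By Lemma 8 our $S,P,Q,C,D$ are an instance. For $t\in P\times C$ write $t=(p(t),c(t))$, and for $c'\in C$ let $t\cdot c'=(p(t),c')$. For $t\in Q\times D$ write $t=(q(t),d(t))$, and for $d'\in D$ let $t\cdot d'=(q(t),d')$. These are the *moves*; they are written left to right, and $t\cdot c\cdot c'=t\cdot c'$, $t\cdot d\cdot d'=t\cdot d'$. In the dictionary of Section 3, $t\cdot c'$ replaces $(y,z)$ by the coordinates of $c'$ and keeps $(e,x)$, while $t\cdot d'$ replaces $(x,z)$ and keeps $(e,y)$.

The result of a move may leave $T$, and then the next move of the other kind makes no sense. In the example above, $\infty\in P\times C$ cannot be moved along $D$. This is handled as follows. The functions $c,d$ are locally constant, and $p,q$ are continuous. A move restricted to $P\times\{c\}$ is a homeomorphism onto the open set $P\times\{c'\}$; so moves are continuous open maps into $S$.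

**Definition (local map).** A *local map* is a continuous open map $\varphi:N\to T$, where $N\ne\emptyset$ is open in $T$.

If $\varphi$ is local and $c'\in C$, then $\psi(t)=\varphi(t)\cdot c'$ is a continuous open map $N\to S$. The set $\psi^{-1}(T)$ is open, and it is dense in $N$: if $O\subseteq N$ is open and nonempty, then $\psi(O)$ is open and nonempty, so it meets the dense set $T$. So $\psi$ is a local map on $\psi^{-1}(T)$. The same holds for moves by $d'$. *Shrinking* $N$ means replacing it by a nonempty open subset. After shrinking, any finite number of moves may be applied to given local maps, and the $C$- and $D$-coordinates of the results may be assumed constant.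

**Definition (generic).** A statement about $t$ holds *for generic $t$* if it holds for all $t$ in some dense open subset of $T$. It is *all-or-none* if there is a dense open $G\subseteq T$ such that it holds at all points of $G$ or at no point of $G$.

Finite intersections of dense open sets are dense and open. Starting from the inclusion map of $T$, the argument above shows that for finitely many words of moves, the set of $t\in T$ such that all the words applied to $t$, with all intermediate results, lie in $T$ is open and dense. An all-or-none statement that holds throughout one nonempty open set holds for generic $t$.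

What should be true? By the dictionary, $t\cdot d'$ replaces $(x,z)$, and then $t\cdot d'\cdot c'$ replaces $(y,z)$. The $Q$-coordinate $(e,y)$ of the result should be the same as that of $t\cdot c'$.

**Lemma 9 (exchange).** If $t,\ t\cdot c',\ t\cdot d',\ t\cdot d'\cdot c'\in T$, then $q(t\cdot d'\cdot c')=q(t\cdot c')$. Symmetrically, if $t,\ t\cdot c',\ t\cdot d',\ t\cdot c'\cdot d'\in T$, then $p(t\cdot c'\cdot d')=p(t\cdot d')$.

*Proof.* The Setting is symmetric, so we prove the first claim. The set $O$ of all $t$ satisfying the hypothesis is open, and on $O$ both sides are continuous into a Hausdorff space. So the set where they agree is closed in $O$, and it suffices to find a point of agreement in each nonempty open $N\subseteq O$.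

**Step 1.** *This step shows that equality of $Q$-coordinates survives a move to a comparable $c_2$.* Let $\varphi,\varphi':N\to T$ be local maps with $\varphi\le\varphi'$ pointwise, both with constant $C$-coordinate $c_1$, and $q\varphi=q\varphi'$. Let $c_2\in C$ be comparable to $c_1$. We claim that after shrinking $N$, $\varphi\cdot c_2\le\varphi'\cdot c_2$ are local maps with $q(\varphi\cdot c_2)=q(\varphi'\cdot c_2)$.

Passing to the opposite orders on $S,P,Q,C,D$ and interchanging $\varphi,\varphi'$ if necessary, we may assume $c_1\le c_2$. Shrink $N$ so that all points below lie in $T$ and have constant $C$- and $D$-coordinates. At $t\in N$ write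
$$\varphi=(p,c_1)=(q,d),\quad\varphi'=(p',c_1)=(q,d'),\quad\varphi\cdot c_2=(p,c_2)=(q_2,d_2),\quad\varphi'\cdot c_2=(p',c_2)=(q_2',d_2'),$$
where in each line the first pair uses the chart $P\times C$ and the second the chart $Q\times D$. As $p\le p'$, we have $\varphi\cdot c_2\le\varphi'\cdot c_2$ and $q_2\le q_2'$. We need $q_2'\le q_2$. Consider
$$m=(\varphi'\cdot c_2)\cdot d=(q_2',d).$$
Since $\varphi\le\varphi'\le\varphi'\cdot c_2$, we have $q\le q_2'$ and $d\le d_2'$. Hence $\varphi=(q,d)\le m\le(q_2',d_2')=\varphi'\cdot c_2$. Write $m=(p^*,c^*)$; then $p\le p^*\le p'$ and $c_1\le c^*\le c_2$.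

Now $m\cdot c_1=(p^*,c_1)$ lies between $\varphi=(p,c_1)$ and $\varphi'=(p',c_1)$. These have the same $Q$-coordinate $q$, so $m\cdot c_1=(q,d^*)$ with $d\le d^*$. On the other hand $m\cdot c_1\le m$, because $c_1\le c^*$, so $d^*\le d$. Thus $m\cdot c_1=(q,d)=\varphi$, and $p^*=p$. Therefore $m=(p,c^*)\le(p,c_2)=\varphi\cdot c_2$. Comparing $Q$-coordinates, $q_2'\le q_2$. So $q_2=q_2'$.

**Step 2.** *This step walks from $t$ to $t\cdot d'$ along a fence in $D$ and uses Step 1 along a fence in $C$.* Shrink $N$ so that $d(t)=d$ is constant on $N$, and take a fence $d=d_0,\dots,d_n=d'$ in $D$. After shrinking, $\varphi_i(t)=t\cdot d_i$ are local maps; $\varphi_0(t)=t$. We show that $q(\varphi_i\cdot c')=q(\varphi_{i+1}\cdot c')$ after shrinking. Let $\{\varphi,\psi\}=\{\varphi_i,\varphi_{i+1}\}$, named so that $\varphi\le\psi$; we have $q\varphi=q\psi$. Shrink so that $c(\varphi)=c_1\le c(\psi)=c_1'$ are constant, and let $\varphi'=\varphi\cdot c_1'$, a local map after shrinking. Then $\varphi\le\varphi'\le\psi$: the first since $c_1\le c_1'$, the second since $p(\varphi)\le p(\psi)$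 and both have $C$-coordinate $c_1'$. Hence $q\varphi'=q\psi$. So $\varphi'\le\psi$ satisfy the hypotheses of Step 1. Applying it successively along a fence from $c_1'$ to $c'$ in $C$ gives $q(\varphi'\cdot c')=q(\psi\cdot c')$, and $\varphi'\cdot c'=\varphi\cdot c'$. Chaining over $i$, $q(t\cdot c')=q(t\cdot d'\cdot c')$ on a nonempty open subset of $N$. $\square$

For $c,c'\in C$ and $d,\delta\in D$ it follows that, for generic $t$,
$$t\cdot d\cdot c\cdot\delta=t\cdot c\cdot\delta\qquad\text{and}\qquad t\cdot c\cdot d\cdot c'=t\cdot d\cdot c'.\tag{5}$$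
In the first equation both sides have $D$-coordinate $\delta$ and, by Lemma 9, $Q$-coordinates $q(t\cdot d\cdot c)=q(t\cdot c)$. The second is symmetric.

## 8. Indecomposability makes coordinates of moved points constant

Return to the $S,P,Q,C,D$ of Section 6. The only global information on $S$ is (3). To use it we express inequalities between coordinates by elements of $K$. For $u\in K$,
$$t(r_cu)=(t\cdot c)(u)\ \ (t\in P\times C),\qquad t(s_du)=(t\cdot d)(u)\ \ (t\in Q\times D),\tag{6}$$
since both sides of the first are $p(t)(u(c))$, and similarly for the second. Also $t(\chi^C_U)=1$ iff $c(t)\in U$, and $t(\chi^D_V)=1$ iff $d(t)\in V$.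

**Lemma 10.** If $u,v\in K$ and $t(u)\neq t(v)$ for generic $t$, then $u\in\{0,1\}$. Hence a statement about $t$ that is equivalent to $t(u)=1$ for generic $t$ is all-or-none.

*Proof.* The clopen sets $u\wedge v$ and $(u\vee v)^\perp$ miss a dense subset of $S$, so they are empty. Thus $u\wedge v=0$, $u\vee v=1$, and (3) applies. $\square$

So the trick is always the same: write one statement as $t(u)=1$ and also as $t(v)=0$, with $u$ and $v$ both in $K$, that is, both monotone.

**Lemma 11.** Let $c\in C$, $d\in D$. For generic $t$: $d(t\cdot d\cdot c)\ge d\iff c(t\cdot c\cdot d)\le c$, and $d(t\cdot d\cdot c)\le d\iff c(t\cdot c\cdot d)\ge c$. Each of these four inequalities is all-or-none.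

*Proof.* Let $s=t\cdot d\cdot c$ and $s'=t\cdot c\cdot d$. By Lemma 9, $p(s)=p(t\cdot d)=p(s')$ and $q(s)=q(t\cdot c)=q(s')$; also $c(s)=c$ and $d(s')=d$. Comparing in the chart $Q\times D$ and then in $P\times C$,
$$d(s)\ge d\iff s\ge s'\iff c\ge c(s'),$$
and dually $d(s)\le d\iff s\le s'\iff c\le c(s')$.

Now put $u=s_dr_c\chi^D_{\uparrow d}$ and $v=r_cs_d\chi^C_{C\setminus\downarrow c}$. By (6), $t(u)=(t\cdot d\cdot c)(\chi^D_{\uparrow d})$, so $t(u)=1\iff d(s)\ge d$. And $t(v)=(t\cdot c\cdot d)(\chi^C_{C\setminus\downarrow c})$, so $t(v)=0\iff c(s')\le c$. So $t(u)\ne t(v)$ for generic $t$, and Lemma 10 applies. For the second equivalence use $u=s_dr_c\chi^D_{D\setminus\downarrow d}$ and $v=r_cs_d\chi^C_{\uparrow c}$: here $t(u)=0\iff d(s)\le d$ and $t(v)=1\iff c(s')\ge c$, so again $t(u)\ne t(v)$, and $u\in\{0,1\}$. $\square$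

**Definition.** Write $c\trianglerighteq d$ if $d(t\cdot d\cdot c)\ge d$ for generic $t$. Let
$$\Gamma=\{(c,d)\in C\times D:\kappa_c\wedge\lambda_d\ne0\}=\{(c,d):(P\times\{c\})\cap(Q\times\{d\})\neq\emptyset\}.$$

In the dictionary, with $c=(y_c,z_c)$ and $d=(x_d,z_d)$, the point $t\cdot d\cdot c$ has $D$-coordinate $(x_d,z_c)$. So $c\trianglerighteq d$ should mean $z_c\ge z_d$, and $\Gamma$ should be the relation $z_c=z_d$. Since $P\times C$ and $Q\times D$ are dense and each $\kappa_c$, $\lambda_d$ is open and nonempty, for each $d$ there is $c$ with $(c,d)\in\Gamma$, and for each $c$ there is such a $d$.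

**Lemma 12.** If $(c,d)\in\Gamma$, then for generic $t$: $d(t\cdot d\cdot c)=d$, $c(t\cdot c\cdot d)=c$ and $t\cdot d\cdot c=t\cdot c\cdot d$.

*Proof.* On the nonempty open set $\kappa_c\wedge\lambda_d\subseteq T$ we have $t\cdot d=t=t\cdot c$, so $d(t\cdot d\cdot c)=d$ there. By Lemma 11 both inequalities $d(t\cdot d\cdot c)\ge d$ and $\le d$ are all-or-none, so they hold for generic $t$, and so do $c(t\cdot c\cdot d)\le c$ and $\ge c$. Then $t\cdot d\cdot c$ and $t\cdot c\cdot d$ have the same $C$-coordinate $c$ and the same $P$-coordinate $p(t\cdot d)$, by Lemma 9. $\square$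

**Lemma 13.** For $d,d'\in D$ the statement $p(t\cdot d)\ge p(t\cdot d')$ is all-or-none.

*Proof.* Choose $c,c'$ with $(c,d),(c',d')\in\Gamma$. Let $u=s_dr_{c'}\chi^D_{\uparrow d'}$ and $v=s_{d'}r_c\chi^D_{D\setminus\downarrow d}$. For generic $t$,
$$t(u)=1\iff d(t\cdot d\cdot c')\ge d'\iff t\cdot d\cdot c'\ge t\cdot d\cdot c'\cdot d'=t\cdot c'\cdot d'=t\cdot d'\cdot c'\iff p(t\cdot d)\ge p(t\cdot d').$$
The second equivalence compares two points with the same $Q$-coordinate; then come (5), Lemma 12 for $(c',d')$, and the fact that $t\cdot d\cdot c'$ and $t\cdot d'\cdot c'$ both have $C$-coordinate $c'$. Similarly, using Lemma 12 for $(c,d)$,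
$$t(v)=0\iff d(t\cdot d'\cdot c)\le d\iff t\cdot d'\cdot c\le t\cdot d'\cdot c\cdot d=t\cdot c\cdot d=t\cdot d\cdot c\iff p(t\cdot d')\le p(t\cdot d).$$
So $t(u)\ne t(v)$ for generic $t$, and Lemma 10 applies. $\square$

**Definition (the posets $X$ and $Y$).** Write $d\ge_Xd'$ if $p(t\cdot d)\ge p(t\cdot d')$ for generic $t$. This is a quasi-order on $D$ (for transitivity intersect two dense open sets), and $d\ge d'$ implies $d\ge_Xd'$. Let $\approx_X$ be its equivalence relation, $X=D/{\approx_X}$ the quotient poset, and $[d]$ the class of $d$. Symmetrically define $\ge_Y$ on $C$ by $q(t\cdot c)\ge q(t\cdot c')$ for generic $t$, and $\approx_Y$, $Y=C/{\approx_Y}$, $[c]$.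

As monotone images of $D$ and $C$, the posets $X$ and $Y$ are connected.

**Lemma 14.** For $d,\delta\in D$, $c\in C$ and generic $t$: $d(t\cdot d\cdot c)\ge\delta$ iff $d\ge_X\delta$ and $c\trianglerighteq\delta$. Consequently $d(t\cdot d\cdot c)$ has one and the same value, denoted $d*c$, for all $t\in T$ with $t\cdot d,\ t\cdot d\cdot c\in T$. Moreover $(c,d*c)\in\Gamma$, $d*c\approx_Xd$, and $d*c=d$ if $(c,d)\in\Gamma$.

*Proof.* Let $s=t\cdot d\cdot c=(p(t\cdot d),c)$. By (5) and Lemma 9, $s\cdot\delta=t\cdot c\cdot\delta=(p(t\cdot\delta),c(t\cdot c\cdot\delta))$. Since $s$ and $s\cdot\delta$ have the same $Q$-coordinate,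
$$d(s)\ge\delta\iff s\ge s\cdot\delta\iff p(t\cdot d)\ge p(t\cdot\delta)\ \text{ and }\ c\ge c(t\cdot c\cdot\delta).$$
For generic $t$ the first condition is $d\ge_X\delta$, by Lemma 13, and the second is $c\trianglerighteq\delta$, by Lemma 11.

The function $d(t\cdot d\cdot c)$ is locally constant on the open set where it is defined. If it takes the values $\delta_1,\delta_2$ on nonempty open sets $N_1,N_2$, then a generic point of $N_1$, with $\delta=\delta_1$, gives $d\ge_X\delta_1$ and $c\trianglerighteq\delta_1$; so a generic point of $N_2$ gives $\delta_2\ge\delta_1$. By symmetry $\delta_1=\delta_2$. Put $\varepsilon=d*c$. The point $t\cdot d\cdot c$ lies in $\kappa_c\wedge\lambda_\varepsilon$, so $(c,\varepsilon)\in\Gamma$. Since $d(s)=\varepsilon$, we have $s=s\cdot\varepsilon=t\cdot c\cdot\varepsilon$ by (5), so $p(t\cdot d)=p(s)=p(t\cdot c\cdot\varepsilon)=p(t\cdot\varepsilon)$ for generic $t$, that is, $\varepsilon\approx_Xd$. The last claim is Lemma 12. $\square$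

In particular, for $(c,d)\in\Gamma$ and $\delta\in D$,
$$d\ge\delta\iff d\ge_X\delta\ \text{ and }\ c\trianglerighteq\delta.\tag{7}$$

## 9. The relation $\Gamma$ and the splittings $C\cong Y\times Z$, $D\cong X\times Z$

By the dictionary $\Gamma$ is the set of triples $(x,y,z)$. So it should be $X\times C$ and also $Y\times D$.

**Lemma 15.** With the order induced from $C\times D$, $\Gamma\cong X\times C$ via $(c,d)\mapsto([d],c)$, and $\Gamma\cong Y\times D$ via $(c,d)\mapsto([c],d)$.

*Proof.* By symmetry consider the first map. It is order-preserving. It is onto: by Lemma 14, $(c,d*c)\in\Gamma$ maps to $([d],c)$. It reflects the order, and is therefore injective: let $(c,d),(c',d')\in\Gamma$ with $d\le_Xd'$ and $c\le c'$. We must show $d\le d'$. For generic $t$, $t\cdot d\cdot c'\ge t\cdot d\cdot c$, and $d(t\cdot d\cdot c)=d$ by Lemma 12. So $d(t\cdot d\cdot c')\ge d$, i.e. $c'\trianglerighteq d$. Now (7) for $(c',d')$ and $\delta=d$ gives $d'\ge d$. $\square$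

The two product structures on $\Gamma$ are again an instance of the Setting of Section 7. The exchange lemma, used a second time, shows that $\Gamma$ is rectangular.

**Lemma 16.** If $(c,d),(c,d_1),(c_1,d_1)\in\Gamma$, then $(c_1,d)\in\Gamma$.

*Proof.* Apply Lemma 9 to the discrete space $\Gamma$ in the role of $S$. The decomposition $\Gamma\cong C\times X$ plays the role of $P\times C$, and $\Gamma\cong D\times Y$ plays the role of $Q\times D$ (Lemma 15); both are all of $\Gamma$. The moving factors $X$ and $Y$ are connected, as required. All moves are defined everywhere: $g\cdot x'$ keeps the $C$-entry of the pair $g$ and changes the class of the $D$-entry to $x'$, while $g\cdot y'$ keeps the $D$-entry and changes the class of the $C$-entry to $y'$. Let $g=(c,d_1)$, $y'=[c_1]$, $x'=[d]$. Then $g\cdot y'=(c_1,d_1)$ and $g\cdot x'=(c,d)$. The point $g\cdot y'\cdot x'$ is $(c_1,e)$ for some $e$. Lemma 9 says that it has the same $D$-entry as $g\cdot x'$. So $e=d$ and $(c_1,d)\in\Gamma$. $\square$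

**Construction of $Z$.** Fix $(c_0,d_0)\in\Gamma$, put $x_0=[d_0]$, $y_0=[c_0]$ and
$$Z=\{(c,d)\in\Gamma:[c]=y_0,\ [d]=x_0\}$$
with the induced order. For $c\in C$ let $d_1$ be the unique element with $(c,d_1)\in\Gamma$, $[d_1]=x_0$; then let $c_1$ be the unique element with $(c_1,d_1)\in\Gamma$, $[c_1]=y_0$ (Lemma 15). Put $\zeta(c)=(c_1,d_1)\in Z$. Symmetrically, for $d\in D$ let $c_2$ be unique with $(c_2,d)\in\Gamma$, $[c_2]=y_0$, then $d_2$ unique with $(c_2,d_2)\in\Gamma$, $[d_2]=x_0$, and put $\zeta(d)=(c_2,d_2)\in Z$.

**Proposition 17.** The maps $c\mapsto([c],\zeta(c))$ and $d\mapsto([d],\zeta(d))$ are isomorphisms $C\cong Y\times Z$ and $D\cong X\times Z$. Moreover $(c,d)\in\Gamma$ iff $\zeta(c)=\zeta(d)$.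

*Proof.* **Step 1.** *We obtain the splittings.* Let $D_0=\{d:[d]=x_0\}$. By Lemma 15,
$$C\cong\{(c,d)\in\Gamma:[d]=x_0\}\cong Y\times D_0\qquad\text{via}\qquad c\mapsto(c,d_1)\mapsto([c],d_1),$$
where the first isomorphism is the fiber over $x_0$ of $\Gamma\cong X\times C$ and the second is a restriction of $\Gamma\cong Y\times D$. The latter also restricts to $Z\cong\{y_0\}\times D_0$, under which $\zeta(c)=(c_1,d_1)$ corresponds to $d_1$. So $c\mapsto([c],\zeta(c))$ is an isomorphism. The claim for $D$ is symmetric.

**Step 2.** *We describe $\Gamma$ in the new coordinates.* Let $(c,d)\in\Gamma$. From $(c,d),(c,d_1),(c_1,d_1)\in\Gamma$ Lemma 16 gives $(c_1,d)\in\Gamma$. Since $[c_1]=y_0$, uniqueness of $c_2$ gives $c_2=c_1$, and then uniqueness of $d_2$ gives $d_2=d_1$. So $\zeta(c)=\zeta(d)$. Conversely, if $\zeta(c)=\zeta(d)$, then $c_1=c_2$ and $d_1=d_2$. So $(c_1,d),(c_1,d_1),(c,d_1)\in\Gamma$, and Lemma 16 gives $(c,d)\in\Gamma$. $\square$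

From now on identify $C=Y\times Z$ and $D=X\times Z$. Then $\Gamma=\{((y,z),(x,z))\}$; the $X$-coordinate of $d$ is $[d]$ and the $Y$-coordinate of $c$ is $[c]$. The posets $X,Y,Z$ are connected ($Z$ is a monotone image of $C$).

## 10. Local quotients of $A$ and $B$, and the base lattice $E$

The lattice $E$ should be the value lattice at one place $(x,y,z)$. From the side of $A$ it is the quotient of $A$ that remembers only what is seen at $d$.

**Lemma 18.** For $(c,d)\in\Gamma$ let $u_{c,d}=\lambda_d(c)\in\mathcal K(A)$, i.e. the clopen set $\{p:(p,c)\in\lambda_d\}\subseteq P$. It depends only on $[d]$.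

*Proof.* Let $(c,d),(c',d')\in\Gamma$ with $[d]=[d']$. By Lemma 14, $(c',d*c')\in\Gamma$ and $[d*c']=[d]=[d']$. As $(c',d')\in\Gamma$ too, Lemma 15 gives $d'=d*c'$. The set $T$ is dense in $P\times\{c'\}$, so for $p$ in a dense open subset of $u_{c,d}$ the point $(p,c')$ lies in $T$. For such $p$ let $t=(p,c)$. Then $t\in\lambda_d$, so $t\in T$ and $t=t\cdot d$; also $t\cdot c'=(p,c')\in T$, and $d(t\cdot c')=d(t\cdot d\cdot c')=d*c'=d'$. So $(p,c')\in\lambda_{d'}$, that is, $p\in u_{c',d'}$. As $u_{c',d'}$ is closed, $u_{c,d}\subseteq u_{c',d'}$. Exchanging the two pairs gives equality. $\square$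

Write $u_x=u_{c,d}$ for $x=[d]$, $A_x=A/{\equiv_{u_x}}$, and $\pi_x:A\to A_x$ for the quotient map. Symmetrically $v_y=\kappa_c[d]\in\mathcal K(B)$ for $(c,d)\in\Gamma$, $y=[c]$; $B_y=B/{\equiv_{v_y}}$ and $\pi_y:B\to B_y$.

Let $c=(y,z)$ and $d=(x,z)$. By (4) and its analogue for $D$, both $\pi_xf(c)=\pi_xg(c)$ and $\pi_yf[d]=\pi_yg[d]$ are equivalent to $f\equiv g$ on $\kappa_c\wedge\lambda_d$. As $f(c)$ runs through all of $A$ and $f[d]$ through all of $B$, there is a lattice isomorphism
$$\sigma_{xyz}:A_x\to B_y,\qquad\sigma_{xyz}\bigl(\pi_xf(y,z)\bigr)=\pi_yf[(x,z)]\qquad(f\in L).\tag{8}$$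

**Lemma 19.** $(\pi_x)_x:A\to\prod_xA_x$ and $(\pi_y)_y:B\to\prod_yB_y$ are order embeddings.

*Proof.* These are lattice homomorphisms, so injectivity suffices; by symmetry consider the first. Let $\pi_xa=\pi_xb$ for all $x$, and fix $c=(y,z)$. For every $d$ we have $(\bar a,\bar b)\in\alpha_c\vee\beta_d={\equiv_{\kappa_c\wedge\lambda_d}}$: by (4) if $(c,d)\in\Gamma$, and trivially otherwise, since then $\kappa_c\wedge\lambda_d=0$. So $(\bar a,\bar b)\in\psi:=\bigcap_d(\alpha_c\vee\beta_d)$. We show $\psi=\alpha_c$, which gives $a=b$. Let $\alpha_c^*$ be the complement of $\alpha_c$ in $\mathrm{Con}\,L$. For each $d$,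
$$\psi\cap\alpha_c^*\subseteq(\alpha_c\vee\beta_d)\cap\alpha_c^*=\beta_d\cap\alpha_c^*\subseteq\beta_d,$$
so $\psi\cap\alpha_c^*\subseteq\bigcap_d\beta_d=0$. Hence $\psi=\psi\cap(\alpha_c\vee\alpha_c^*)=\psi\cap\alpha_c=\alpha_c$. $\square$

The next two lemmas remove the dependence of $\sigma_{xyz}$ on the choice of the place.

**Lemma 20.** $\sigma_{x'yz}^{-1}\sigma_{xyz}:A_x\to A_{x'}$ is independent of $(y,z)$.

*Proof.* For fixed $(y,z)$ these maps compose: the maps for $(x,x')$ and $(x',x'')$ compose to that for $(x,x'')$. Since $X$ is connected, and passing to inverses if necessary, we may assume $x<x'$. Fix $y,z$; let $c=(y,z)$, $d=(x,z)<d'=(x',z)$. We show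
$$\{(\pi_xa,\pi_{x'}a):a\in A\}=\{(\alpha,\alpha')\in A_x\times A_{x'}:\sigma_{xyz}(\alpha)\le\sigma_{x'yz}(\alpha')\}.$$

For "$\subseteq$", let $a\in A$. Then $\bar a[d]\le\bar a[d']$, so by (8) $\sigma_{xyz}\pi_xa\le\sigma_{x'yz}\pi_{x'}a$.

For "$\supseteq$", let $\beta=\sigma_{xyz}(\alpha)\le\beta'=\sigma_{x'yz}(\alpha')$ in $B_y$. Choose $b,b''\in B$ with $\pi_yb=\beta$, $\pi_yb''=\beta'$, and put $b'=b\vee b''$; then $b\le b'$ and $\pi_yb'=\beta\vee\beta'=\beta'$. Let $f\in L$ be the element with $f[e]=b'$ for $e\ge d'$ and $f[e]=b$ otherwise; this is order-preserving in $e$. Since $d\not\ge d'$, $f[d]=b$ and $f[d']=b'$. By (8), $a=f(c)$ satisfies $\sigma_{xyz}\pi_xa=\beta$ and $\sigma_{x'yz}\pi_{x'}a=\beta'$, so $(\pi_xa,\pi_{x'}a)=(\alpha,\alpha')$.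

The left side does not depend on $(y,z)$. The condition on the right reads $\sigma_{x'yz}^{-1}\sigma_{xyz}(\alpha)\le\alpha'$, so the right side determines $\sigma_{x'yz}^{-1}\sigma_{xyz}$: its value at $\alpha$ is the least admissible $\alpha'$. $\square$

**Lemma 21.** $\sigma_{xyz}$ is independent of $z$.

*Proof.* As $Z$ is connected, let $z\le z'$. For $a\in A$, $\bar a[(x,z)]\le\bar a[(x,z')]$ gives $\sigma_{xyz}\pi_xa\le\sigma_{xyz'}\pi_xa$, so $\sigma_{xyz}\le\sigma_{xyz'}$ pointwise. For $b\in B$, $\tilde b(y,z)\le\tilde b(y,z')$ gives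
$$\sigma_{xyz}^{-1}(\pi_yb)=\pi_x\tilde b(y,z)\le\pi_x\tilde b(y,z')=\sigma_{xyz'}^{-1}(\pi_yb).$$
For $\alpha\in A_x$ choose $b$ with $\pi_yb=\sigma_{xyz}\alpha$. Then $\alpha\le\sigma_{xyz'}^{-1}\sigma_{xyz}\alpha$, i.e. $\sigma_{xyz'}\alpha\le\sigma_{xyz}\alpha$. So the two are equal. $\square$

Write $\sigma_{xy}$ for $\sigma_{xyz}$.

**End of the proof of Theorem 3.**

**Step 1.** *We define $E$, $\mathsf a$ and $\mathsf b$.* Let $E=A_{x_0}$, $\iota_x=\sigma_{x_0y}^{-1}\sigma_{xy}:A_x\to E$, which is independent of $y$ by Lemma 20, and $\mu_y=\sigma_{x_0y}^{-1}:B_y\to E$. All are isomorphisms, and $\iota_{x_0}$ is the identity. Applying $\sigma_{x_0y}^{-1}$ to (8) gives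
$$\iota_x\pi_xf(y,z)=\mu_y\pi_yf[(x,z)]\qquad(f\in L).\tag{9}$$
Define $\mathsf a(a)(x)=\iota_x\pi_xa$ for $a\in A$, and $\mathsf b(b)(y)=\mu_y\pi_yb$ for $b\in B$. Then (9) is exactly (2).

**Step 2.** *We check that $\mathsf a$ and $\mathsf b$ are order embeddings into $E^X$ and $E^Y$.* For $x\le x'$ and any $y,z$, (9) with $f=\bar a$ gives
$$\mathsf a(a)(x)=\mu_y\pi_y\bar a[(x,z)]\le\mu_y\pi_y\bar a[(x',z)]=\mathsf a(a)(x').$$
For $y\le y'$ and any $x,z$, (9) with $f=\tilde b$ gives
$$\mathsf b(b)(y)=\iota_x\pi_x\tilde b(y,z)\le\iota_x\pi_x\tilde b(y',z)=\mathsf b(b)(y').$$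
So $\mathsf a(a)\in E^X$ and $\mathsf b(b)\in E^Y$. By Lemma 19 both maps are order embeddings.

**Step 3.** *We show that constant maps are in both images; they will be the building blocks for surjectivity.* Fix $z_0\in Z$. Let $\varepsilon\in E$, $\varepsilon=\pi_{x_0}a$, and put $b_\varepsilon=\bar a[(x_0,z_0)]$. By (9), for all $y$,
$$\mathsf b(b_\varepsilon)(y)=\mu_y\pi_y\bar a[(x_0,z_0)]=\iota_{x_0}\pi_{x_0}\bar a(y,z_0)=\varepsilon .$$
Next put $a_\varepsilon=\tilde b_\varepsilon(y_0,z_0)$, where $\tilde b_\varepsilon\in L$ is the element with all square-bracket values $b_\varepsilon$. By (9), for all $x$,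
$$\mathsf a(a_\varepsilon)(x)=\iota_x\pi_x\tilde b_\varepsilon(y_0,z_0)=\mu_{y_0}\pi_{y_0}b_\varepsilon=\varepsilon .$$
Since $\mathsf a,\mathsf b$ are order embeddings, $a_\varepsilon$ and $b_\varepsilon$ are determined by $\varepsilon$ and are monotone in $\varepsilon$.

**Step 4.** *We show that $\mathsf a$ and $\mathsf b$ are surjective.* Given $\varphi\in E^X$, the map $(x,z)\mapsto b_{\varphi(x)}$ is in $B^D$. Let $F\in L$ correspond to it, and $a=F(y_0,z_0)$. By (9),
$$\mathsf a(a)(x)=\iota_x\pi_xF(y_0,z_0)=\mu_{y_0}\pi_{y_0}F[(x,z_0)]=\mu_{y_0}\pi_{y_0}b_{\varphi(x)}=\varphi(x).$$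
Given $\psi\in E^Y$, let $G\in A^C$, $G(y,z)=a_{\psi(y)}$, and $b=G[(x_0,z_0)]$. Then
$$\mathsf b(b)(y)=\mu_y\pi_yG[(x_0,z_0)]=\iota_{x_0}\pi_{x_0}a_{\psi(y)}=\psi(y).$$

So $\mathsf a:A\cong E^X$, $\mathsf b:B\cong E^Y$, $C\cong Y\times Z$, $D\cong X\times Z$, and (2) holds. $\blacksquare$

## 11. Uniqueness of the quadruple, and finite products of indecomposables

**Theorem 22 (uniqueness).** In Theorem 3, $E,X,Y,Z$ subject to (2) are determined by $\Phi$ up to isomorphism.

*Proof.* The purpose is to describe each of the four posets in terms of $L$ and $\Phi$ alone. By (2) we may identify $L=E^{X\times Y\times Z}$, where $f$ corresponds to the map whose value at $(x,y,z)$ is given by either side of (2). Here $X,Y,Z\ne\emptyset$ and $|E|\ge2$. The element $f$ is constant as a map on $C$ iff this function of three variables depends only on $x$, and $\Phi(f)$ is constant iff it depends only on $y$. So $E$ is isomorphic to the set of $f\in L$ such that $f$ and $\Phi(f)$ are both constant maps.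

Let $c=(y,z)$ and $d=(x,z')$. If $z=z'$, then $\alpha_c\vee\beta_d$ is contained in the kernel of evaluation at $(x,y,z)$, so it is not $1$. If $z\not\ge z'$, then for $f\le g$ let $h=g$ where the third coordinate is $\ge z'$, and $h=f$ elsewhere. Then $h\in L$ and $f\,\alpha_c\,h\,\beta_d\,g$. So $\alpha_c\vee\beta_d$ contains all pairs $f\le g$, hence equals $1$. If $z'\not\ge z$, use "$\ge z$" instead; then $f\,\beta_d\,h\,\alpha_c\,g$, and again $\alpha_c\vee\beta_d=1$. If $z\neq z'$, one of the last two cases occurs. So
$$\Gamma_\Phi:=\{(c,d):\alpha_c\vee\beta_d\ne1\}$$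
is the set of pairs with equal $Z$-coordinates. Hence $X\cong\{d:(c,d)\in\Gamma_\Phi\}$ for any $c$, and $Y\cong\{c:(c,d)\in\Gamma_\Phi\}$ for any $d$. Finally $Z$ is the set of classes of $C$ under "$c,c'$ have the same $\Gamma_\Phi$-neighbors", ordered by existence of comparable representatives. All of these depend only on $\Phi$. $\square$

**Proposition 23.** Let $A$ be a lattice, $C$ a nonempty connected poset, $A^C\cong L_1\times L_2$. Then $A\cong A_1\times A_2$ with $A_i^C\cong L_i$. Consequently, for a lattice $A$ with $|A|\ge2$ and $C\ne\emptyset$: $A^C$ is directly indecomposable iff $A$ is directly indecomposable and $C$ is connected.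

*Proof.* By Lemma 5 the decomposition is given by $u,u^\perp\in R(A^C)$. By Proposition 7 both $u(c)$ and $u^\perp(c)=u(c)^\perp$ are monotone in $c$, so $u(c)=u(c')$ for $c\le c'$. As $C$ is connected, $u(c)=w$ is constant, and $w,w^\perp\in R(A)$. By Lemma 5, $A\cong A_1\times A_2$ with $A_1=A/{\equiv_w}$ and $A_2=A/{\equiv_{w^\perp}}$. By Lemma 6, the kernels of the projections of $A^C\cong A_1^C\times A_2^C$ are $\equiv_u$ and $\equiv_{u^\perp}$. So $A_i^C\cong L_i$.

For the consequence, let $A^C$ be indecomposable. Then $C$ is connected by Lemma 1(b), and $A$ is indecomposable since $(A_1\times A_2)^C\cong A_1^C\times A_2^C$. Conversely let $A$ be indecomposable and $C$ connected; then $|A^C|\ge|A|\ge2$. If $A^C\cong L_1\times L_2$, then $A\cong A_1\times A_2$ as above, some $A_i$ has one element, and so has $L_i\cong A_i^C$. $\square$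

So Theorem 3 applies exactly when $A$ is a directly indecomposable lattice and $C$ is nonempty and connected.

**Theorem 24 (finitely many factors).** Let $A,B$ be lattices, $C,D$ nonempty connected posets, $A^C\cong B^D$, and $A\cong\prod_{i=1}^nA_i$ with each $A_i$ directly indecomposable, $n\ge1$. Then $B\cong\prod_{i=1}^nB_i$, and there are $E_i,X_i,Y_i,Z_i$ with $A_i\cong E_i^{X_i}$, $B_i\cong E_i^{Y_i}$, $C\cong Y_i\times Z_i$, $D\cong X_i\times Z_i$ for each $i$. Conversely, such data give $A^C\cong B^D$.

*Proof.* We have $B^D\cong\prod_iA_i^C$. Proposition 23 applied to $B^D\cong A_1^C\times\prod_{i\ge2}A_i^C$ splits off $B_1$ with $B_1^D\cong A_1^C$. By induction on $n$, $B\cong\prod_iB_i$ with $B_i^D\cong A_i^C$. Each $A_i^C$ is directly indecomposable by Proposition 23, so Theorem 3 applies to each $i$. Conversely, by (1), $A_i^C\cong E_i^{X_i\times Y_i\times Z_i}\cong B_i^D$ for each $i$, and $A^C\cong\prod_iA_i^C\cong\prod_iB_i^D\cong B^D$. $\square$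

Example 2 shows that a single quadruple cannot be expected here. There $A=\mathbf2\times\mathbf2$, $B=\mathbf2\times\mathbf3$ and $C=D\cong\mathbf2\times C$. The factor $\mathbf2^C\cong\mathbf2^C$ is refined by $E_1=\mathbf2$, $X_1=Y_1=\mathbf1$, $Z_1=C$. The factor $\mathbf2^C\cong\mathbf3^C$ is refined by $E_2=\mathbf2$, $X_2=\mathbf1$, $Y_2=\mathbf2$, $Z_2=C$. The two factors are refined separately, but no one quadruple refines both.
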